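# Siegel modular forms of weight 2 on $\Gamma_0^{(n)}(p)$ and weight $p+1$ on the full group, modulo $p$

## 1. Siegel forms, their expansions at the standard cusps, and $p$-adic size

**Definition (modular forms).** Let $\mathbb H_n$ be the Siegel upper half-space of degree $n$, $\Gamma^{(n)}=\operatorname{Sp}_n(\mathbb R)\cap M_{2n}(\mathbb Z)$, and for a prime $p$
$$\Gamma_0^{(n)}(p)=\left\{\begin{pmatrix}A&B\\C&D\end{pmatrix}\in\Gamma^{(n)}:C\equiv0\pmod p\right\}.$$
For $g=\begin{pmatrix}A&B\\C&D\end{pmatrix}\in\operatorname{GSp}_n^+(\mathbb R)$ put $(F|_\kappa g)(Z)=\det(CZ+D)^{-\kappa}F(gZ)$. This is a right action, and we often drop $\kappa$. For $\Gamma'\in\{\Gamma^{(n)},\Gamma_0^{(n)}(p)\}$, $M_\kappa(\Gamma')$ is the space of holomorphic $F$ on $\mathbb H_n$ with $F|_\kappa\gamma=F$ for $\gamma\in\Gamma'$ (if $n=1$, also holomorphic at all cusps). Write $e(x)=e^{2\pi\sqrt{-1}x}$. Since $\Gamma'$ contains all $Z\mapsto Z+X$ with $X$ integral symmetric,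
$$F(Z)=\sum_T a_F(T)\,e(\operatorname{tr}TZ),$$
with $T$ half-integral ($2T$ integral with even diagonal) and positive semidefinite. For a ring $R\subset\mathbb C$, $M_\kappa(\Gamma')_R$ is the set of forms with all coefficients in $R$.

Example. For $n=1$, let $E_2=1-24\sum_{m\ge1}\sigma_1(m)q^m$, $q=e(\tau)$, and
$$F=\tfrac1{24}\big(pE_2(p\tau)-E_2(\tau)\big)=\tfrac{p-1}{24}+\sum_{m\ge1}\big(\sigma_1(m)-p\,\sigma_1(m/p)\big)q^m,$$
where $\sigma_1(m/p)=0$ if $p\nmid m$. This is in $M_2(\Gamma_0^{(1)}(p))$. For $p\ge5$ its coefficients lie in $\mathbb Z_{(p)}$, the rationals with denominator prime to $p$.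

**Definition (size and congruence).** Let $K^{ur}=\bigcup_{p\nmid N}\mathbb Q(\zeta_N)\subset\mathbb C$, fix a place of $\overline{\mathbb Q}$ above $p$, and let $v$ be its valuation with $v(p)=1$. As $p$ is unramified in $K^{ur}$, $v$ takes integer values on $K^{ur}\setminus\{0\}$. Let $k=\overline{\mathbb F}_p$, $W=W(k)$ the Witt vectors, and embed $K^{ur}\subset\operatorname{Frac}W$ compatibly with $v$. For a Fourier series $f$ with coefficients in $K^{ur}$, $v(f)$ is the infimum of the valuations of its coefficients, and $v(0)=\infty$. For series with coefficients in $\mathbb Z_{(p)}$, $F\equiv G\pmod p$ means $v(F-G)\ge1$.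

If $v(f)$ is finite it is attained, because $v$ is integer-valued. Always $v(fg)\ge v(f)+v(g)$. For series in nonnegative powers of one $q^{1/M}$ with $v(f),v(g)>-\infty$ we have Gauss' lemma $v(fg)=v(f)+v(g)$: scale both to $v=0$; their reductions are nonzero in the domain $k[[q^{1/M}]]$.

Example. Let $p=5$. The form $F$ above is $\frac16+q+\cdots$, so $v(F)=0$. Put $G=-\frac1{24}E_6=-\frac1{24}+21\sum\sigma_5(m)q^m\in M_6(\Gamma^{(1)})$. Then $\frac16\equiv-\frac1{24}\equiv1$, $21\equiv1$, and $\sigma_5(m)\equiv\sigma_1(m)\equiv\sigma_1(m)-5\sigma_1(m/5)\pmod5$. So $F\equiv G\pmod5$: a form of weight 2 and level 5 is congruent to a form of weight $6=p+1$ and level 1.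

**Notation.** $S=\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, $t(X)=\begin{pmatrix}1&X\\0&1\end{pmatrix}$, $m(U)=\operatorname{diag}(U,U^{-t})$, $T[u]=u^tTu$. Let $\iota_j:\mathrm{SL}_2\to\mathrm{Sp}_n$ be the embedding in the $j$-th coordinate. Single out that coordinate: $\tau=Z_{jj}$, $z=(Z_{jl})_{l\ne j}\in\mathbb C^{n-1}$ (a row), and $Z'$ the remaining block. For $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}$, inverting the block triangular matrix $CZ+D$ shows that $\iota_j(\gamma)$ acts by
$$\tau\mapsto\gamma\tau,\qquad z\mapsto\frac z{c\tau+d},\qquad Z'\mapsto Z'-\frac{c\,z^tz}{c\tau+d},\qquad \det(CZ+D)=c\tau+d.\tag{1}$$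

**Definition (Lagrangians).** Write row vectors of $\mathbb F_p^{2n}$ in the basis $e_1,\dots,e_n,f_1,\dots,f_n$, with $\Gamma^{(n)}$ acting on the right. A Lagrangian is an $n$-dimensional subspace on which the symplectic form vanishes. Row $n+j$ of $\gamma$ is $f_j\gamma$, so $\Gamma_0^{(n)}(p)$ is the stabilizer of $\ell_0=\langle f_1,\dots,f_n\rangle$.

Example. For $n=1$ the Lagrangians are the $p+1$ lines in $\mathbb F_p^2$. For $n=2$ there are $1+(p+1)p+p^3$ of them, sorted by $\dim\ell\cap\ell_0=2,1,0$; this count comes out of the proof of Lemma 2.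

**Definition (expansions $F_i$ and sizes $w_i$).** For $F\in M_\kappa(\Gamma_0^{(n)}(p))$, $\kappa$ even, put
$$g_i=\iota_1(S)\cdots\iota_i(S),\qquad F_i=F|_\kappa g_i\quad(0\le i\le n),\qquad w_i(F)=v(F_i),$$
the last when the coefficients lie in $K^{ur}$. So $F_0=F$ and $F_j=F_{j-1}|\iota_j(S)$.

Since $f_jS=e_j$ in the $j$-th plane, $F_i$ is invariant under the stabilizer $\Gamma_i$ of $\ell_i:=\ell_0g_i=\langle e_1,\dots,e_i,f_{i+1},\dots,f_n\rangle$, and in particular under the principal congruence subgroup $\Gamma(p)$. Split the indices into $\{1,\dots,i\}$ and $\{i+1,\dots,n\}$, with blocks $X_{11},X_{12},X_{22}$.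

* Since $e_at(X)=e_a+\sum_bX_{ab}f_b$, we have $t(X)\in\Gamma_i$ iff $X_{11}\equiv0\pmod p$. Hence $F_i=\sum_Ta_i(T)e(\operatorname{tr}TZ)$ with $T_{11}\in\frac1p\{\text{half-integral}\}$, $2T_{12}$ integral, $T_{22}$ half-integral, and $T\ge0$ (Koecher's principle if $n\ge2$, the cusp condition if $n=1$).
* $m(U)\in\Gamma_i$ iff $U_{ab}\equiv0\pmod p$ for all $a\le i<b$. For such $U\in GL_n(\mathbb Z)$, $F_i(UZU^t)=F_i(Z)$ because $\kappa$ is even, so $a_i(U^tTU)=a_i(T)$. This includes all $U\in GL_i(\mathbb Z)\times GL_{n-i}(\mathbb Z)$.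

Example. For the form $F$ above, $E_2(-1/\tau)=\tau^2E_2(\tau)+\frac{6\tau}{\pi\sqrt{-1}}$ gives
$$F_1=\tau^{-2}F(-1/\tau)=\tfrac1{24}\big(p^{-1}E_2(\tau/p)-E_2(\tau)\big)=-p^{-1}F(\tau/p).$$
So $w_0(F)=0$ and $w_1(F)=-1$.

Theta series give examples in every degree, and we shall need them again.

**Lemma 1.** Let $L$ be a positive definite even lattice of rank $2\kappa$, $\kappa$ even, with dual $L^\#$, such that $p(y,y)\in2\mathbb Z$ for all $y\in L^\#$ (level $p$) and $\det L=p^{2l}$. Then $\theta_L(Z)=\sum_{x\in L^n}e(\frac12\operatorname{tr}((x_a,x_b)_{a,b}Z))$ is in $M_\kappa(\Gamma_0^{(n)}(p))$, and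
$$(\theta_L)_i=\big((-1)^{\kappa/2}p^{-l}\big)^i\sum_{x\in(L^\#)^i\times L^{n-i}}e\big(\tfrac12\operatorname{tr}((x_a,x_b)Z)\big).\tag{2}$$

*Proof.* That $\theta_L$ is modular on $\Gamma_0^{(n)}(p)$ is a textbook fact; the character is trivial because $\kappa$ is even and $\det L$ is a square. For (2) apply $\iota_j(S)$ for $j=1,\dots,i$ in turn. Put $u=\sum_{b\ne j}Z_{jb}x_b\in L\otimes\mathbb C$. The part of the exponent involving $x_j$ is $\frac12(x_j,x_j)\tau+(x_j,u)$. By (1), after applying $\iota_j(S)$ the sum over $x_j$ becomes $\sum_{x\in L}e\big(-\frac{(x,x)}{2\tau}+\frac{(x,u)}\tau\big)$, the substitution in $Z'$ contributes $e(-\frac{(u,u)}{2\tau})$, and the automorphy factor is $\tau^{-\kappa}$. Completing the square and Poisson summation (for real $u$, then all $u$ by analytic continuation) give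
$$\sum_{x\in L}e\Big(-\frac{(x,x)}{2\tau}+\frac{(x,u)}\tau\Big)=\Big(\frac\tau{\sqrt{-1}}\Big)^{\kappa}p^{-l}\,e\Big(\frac{(u,u)}{2\tau}\Big)\sum_{y\in L^\#}e\big(\tfrac12(y,y)\tau-(y,u)\big).$$
The factors $e(\pm\frac{(u,u)}{2\tau})$ cancel, and so do the powers of $\tau$. What remains is $(\sqrt{-1})^{-\kappa}p^{-l}=(-1)^{\kappa/2}p^{-l}$, and after $y\mapsto-y$ the lattice $L$ is replaced by $L^\#$ in place $j$. $\square$

Example. Let $p=7$ and $L_0$ have Gram matrix $\begin{pmatrix}2&1\\1&4\end{pmatrix}$. It is even, $\det L_0=7$, and $7$ times the inverse Gram matrix is $\begin{pmatrix}4&-1\\-1&2\end{pmatrix}$, again even. So $L=L_0\perp L_0$ has rank 4, level 7, determinant $7^2$, and $\theta_L\in M_2(\Gamma_0^{(n)}(7))$ for every $n$. In (2) the sum has integer coefficients and constant term 1, so $w_i(\theta_L)=-i$ for $0\le i\le n$.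

## 2. The congruence problem and the two theorems

Serre's theorem says: for a prime $p\ge3$, every $f\in M_2(\Gamma_0^{(1)}(p))_{\mathbb Z_{(p)}}$ is congruent mod $p$ to some $g\in M_{p+1}(\Gamma^{(1)})_{\mathbb Z_{(p)}}$. The paper "On a correspondence between $p$-adic Siegel–Eisenstein series and genus theta series" is the source of the following conjecture in degree $n$: if $p$ is sufficiently large relative to $n$, then every $F\in M_2(\Gamma_0^{(n)}(p))_{\mathbb Z_{(p)}}$ is congruent mod $p$ to some $G\in M_{p+1}(\Gamma^{(n)})_{\mathbb Z_{(p)}}$. Is there, for every $n$, a bound $p_0(n)$ such that this holds for all primes $p>p_0(n)$?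

The answer is yes, and one may take $p_0(n)=n+2$.

**Theorem A.** Let $p\ge5$, $n\ge1$, and let $0\ne F\in M_2(\Gamma_0^{(n)}(p))$ have rational Fourier coefficients with $w_0(F)>-\infty$. Then all $F_i$ have rational coefficients, and $w_i(F)=w_0(F)-i$ for $0\le i\le n$.

**Theorem B.** Let $p\ge n+3$. For every $F\in M_2(\Gamma_0^{(n)}(p))_{\mathbb Z_{(p)}}$ there is $G\in M_{p+1}(\Gamma^{(n)})_{\mathbb Z_{(p)}}$ with $F\equiv G\pmod p$.

Theorem A says that the examples of Section 1 are typical: each application of an $\iota_j(S)$ costs exactly one power of $p$.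

## 3. Degree one by hand

Let $n=1$, $p\ge5$, and let $F=\sum a_0(m)q^m$ be as in Theorem A. The cosets $\Gamma_0(p)\backslash\mathrm{SL}_2(\mathbb Z)$ are represented by $1$ and $S\,t(s)$, $0\le s<p$. Write $F_1=\sum_{t\in\frac1p\mathbb Z}a_1(t)q^t$. Summing over $s$ kills the nonintegral exponents and multiplies the others by $p$. As $M_2(\mathrm{SL}_2(\mathbb Z))=0$, the trace of $F$ vanishes, so
$$F=-p\sum_{t\in\mathbb Z}a_1(t)q^t .$$
Now do the same for $F'(\tau)=F_1(p\tau)=F|S\operatorname{diag}(p,1)$, which is again in $M_2(\Gamma_0(p))$. Since $S\operatorname{diag}(p,1)S=-\operatorname{diag}(1,p)$, we have $F'|S=p^{-2}F(\tau/p)$, and $\operatorname{tr}F'=0$ reads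
$$F_1(p\tau)=-p^{-1}\sum_ma_0(pm)q^m.$$
The second identity shows that $F_1$ is rational with $w_1\ge w_0-1$; the first gives $w_0\ge w_1+1$. This is Theorem A for $n=1$.

For Theorem B take $E=E_{p-1}(\tau)-p^{p-1}E_{p-1}(p\tau)\in M_{p-1}(\Gamma_0(p))$. By von Staudt–Clausen $E_{p-1}\equiv1\pmod p$, so $E\equiv1$, while $E|S=E_{p-1}(\tau)-E_{p-1}(\tau/p)\equiv0\pmod p$. If $F$ is $p$-integral and nonzero, then $(FE)_1=F_1E_1$ has $v\ge-1+1=0$. Hence $\operatorname{tr}(FE)-FE$, which is $p$ times the integral-exponent part of $(FE)_1$, has $v\ge1$. So $G=\operatorname{tr}(FE)\in M_{p+1}(\mathrm{SL}_2(\mathbb Z))$ satisfies $G\equiv FE\equiv F$.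

The plan for degree $n$ is the same: control $F$ at all cusps, find $E\equiv1$ of weight $p-1$ that is small at the other cusps, and take the trace.

## 4. Trace, Fricke involution, and the vanishing of weight 2 in level 1

**Lemma 2 (trace).** Let $H\in M_\kappa(\Gamma_0^{(n)}(p))$, $\kappa$ even, with all $H_i$ having rational coefficients. Then $\operatorname{tr}H=\sum_{\gamma\in\Gamma_0^{(n)}(p)\backslash\Gamma^{(n)}}H|\gamma\in M_\kappa(\Gamma^{(n)})$ has rational coefficients and
$$v(\operatorname{tr}H-H)\ge\min_{1\le i\le n}\Big(w_i(H)+\frac{i(i+1)}2\Big).$$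

*Proof.* **Step 1: list the cosets.** The map $\mathrm{Sp}_n(\mathbb Z)\to\mathrm{Sp}_n(\mathbb F_p)$ is onto and $\mathrm{Sp}_n(\mathbb F_p)$ is transitive on Lagrangians, so cosets correspond to Lagrangians $\ell=\ell_0\gamma$. Sort them by $\dim\ell\cap\ell_0=n-i$, and let $E=\langle f_{i+1},\dots,f_n\rangle$. Suppose first $\ell\cap\ell_0=E$. Then $\ell\subset E^\perp=\langle e_1,\dots,e_i,f_1,\dots,f_n\rangle$, and $\ell/E$ is a Lagrangian of $E^\perp/E$ transversal to $\ell_0/E$. So it is the graph of a symmetric map: $\ell=E+\langle e_a+\sum_{b\le i}s_{ab}f_b\rangle_{a\le i}$ with $s$ symmetric, that is, $\ell=\ell_i\,t(\operatorname{diag}(s,0))$. Next let $E'\subset\ell_0$ be any subspace of dimension $n-i$. As $SL_n(\mathbb Z)\to SL_n(\mathbb F_p)$ is onto and $SL_n(\mathbb F_p)$ is transitive on subspaces of given dimension, there is $U_{E'}\in SL_n(\mathbb Z)$ with $E\,m(U_{E'})=E'$. Since $m(U_{E'})$ preserves $\ell_0$, it maps the Lagrangians meeting $\ell_0$ in $E$ bijectively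 to those meeting it in $E'$. Hence the elements
$$g_i\,t(\operatorname{diag}(s,0))\,m(U_{E'}),\qquad s\in\operatorname{Sym}_i(\mathbb Z/p),\quad E'\subset\ell_0,\ \dim E'=n-i,\quad0\le i\le n,$$
represent the cosets.

**Step 2: sum over $s$ to gain powers of $p$.** For fixed $i,E'$, summing $H_i|t(\operatorname{diag}(s,0))$ over $s$ multiplies $a_i(T)$ by $\sum_se(\operatorname{tr}T_{11}s)$, a character sum over the group $\operatorname{Sym}_i(\mathbb Z/p)$, hence $0$ or $p^{i(i+1)/2}$. Applying $m(U_{E'})$ only permutes exponents. So each pair $(i,E')$ with $i\ge1$ contributes a rational series of size at least $w_i(H)+\frac{i(i+1)}2$, and $i=0$ contributes $H$. $\square$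

**Lemma 3 (Fricke).** For $F\in M_2(\Gamma_0^{(n)}(p))$ put $F'(Z)=F_n(pZ)$. Then $F'\in M_2(\Gamma_0^{(n)}(p))$. If all $F_i$ have coefficients in $\mathbb Q$, so have all $F'_i$, and $w_i(F')=w_{n-i}(F)-2i$. Hence, if the $w_i$ are finite and $d_i:=w_{i-1}-w_i$, then $d_i(F')=2-d_{n+1-i}(F)$.

*Proof.* We have $F'=F|J\delta$ with $J=g_n=\begin{pmatrix}0&-1_n\\1_n&0\end{pmatrix}$, $\delta=\operatorname{diag}(p1_n,1_n)$. The element $J\delta$ normalizes $\Gamma_0^{(n)}(p)$: conjugation by it sends $\begin{pmatrix}A&B\\C&D\end{pmatrix}$ to $\begin{pmatrix}D&-C/p\\-pB&A\end{pmatrix}$. So $F'\in M_2(\Gamma_0^{(n)}(p))$.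

To find $F'_i=F|J\delta g_i$, look at each coordinate. For $j\le i$ the factor is $S\operatorname{diag}(p,1)S=-\operatorname{diag}(1,p)$; for $j>i$ it is $S\operatorname{diag}(p,1)$. Hence $F'_i=\big(F|\prod_{j>i}\iota_j(S)\big)|\Delta$ with $\Delta=\operatorname{diag}(A,D)$, $A=\operatorname{diag}(-1_i,p1_{n-i})$, $D=\operatorname{diag}(-p1_i,1_{n-i})$. Choose a permutation matrix $\Pi$ with $m(\Pi)^{-1}g_{n-i}m(\Pi)=\prod_{j>i}\iota_j(S)$. As $m(\Pi)\in\Gamma_0^{(n)}(p)$, we get $F|\prod_{j>i}\iota_j(S)=F_{n-i}|m(\Pi)$, which has the coefficients of $F_{n-i}$ with permuted coordinates. Applying $\Delta$ substitutes $Z\mapsto AZD^{-1}$, which is the injective map $T\mapsto D^{-1}TA=\frac1pATA$ on exponents, and multiplies by $\det(D)^{-2}=p^{-2i}$. So $w_i(F')=w_{n-i}(F)-2i$, and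
$$d_i(F')=w_{n-i+1}(F)-2(i-1)-w_{n-i}(F)+2i=2-d_{n+1-i}(F).\qquad\square$$

**Lemma 4.** $M_2(\Gamma^{(n)})=0$ for all $n\ge1$.

*Proof.* **Step 1: reduce to cusp forms of degree at least 2.** For $n=1$ this is classical. Let $0\ne F\in M_2(\Gamma^{(n)})$ and let $\Phi$ be Siegel's operator. The last nonzero $\Phi^rF$ is killed by $\Phi$, so it is a nonzero cusp form of degree $n-r$, and $n-r\ge2$ because $\Phi^{n-1}F\in M_2(\mathrm{SL}_2(\mathbb Z))=0$. So we must show $S_2(\Gamma^{(n)})=0$ for $n\ge2$. For $n\ge5$ the weight $2<n/2$ is singular, so $a(T)=0$ for all $T>0$ (Freitag, Resnikoff), and a cusp form has no other coefficients.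

**Step 2: for $2\le n\le4$, bound the smallest exponent from above at a maximum.** Let $0\ne F\in S_2(\Gamma^{(n)})$. The $\Gamma^{(n)}$-invariant function $\det Y\,|F(Z)|$ attains its maximum at some $Z_0=X_0+\sqrt{-1}\,Y_0$ in Siegel's fundamental domain. There $Y_0$ is Minkowski reduced and $(Y_0)_{11}\ge\sqrt3/2$, so the minimum of $Y_0$ on $\mathbb Z^n\setminus\{0\}$, which is $(Y_0)_{11}$, is at least $\sqrt3/2$. Put $\mathcal G(u)=F(X_0+uY_0)$ for $\operatorname{Im}u>0$ and $\mu=\min\{\operatorname{tr}(TY_0):a(T)\ne0\}$. The function $\mathcal G(u)e(-\mu u)$ is bounded on $\operatorname{Im}u\ge\varepsilon$ for each $\varepsilon>0$ (absolute convergence, nonnegative exponents), so by Phragmén–Lindelöf its supremum on $\operatorname{Im}u=y$ is nonincreasing in $y$. Maximality at $Z_0$ gives $|\mathcal G(x+\sqrt{-1}y)|\le y^{-n}|\mathcal G(\sqrt{-1})|$. Hence for $0<y<1$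
$$e^{2\pi\mu}|\mathcal G(\sqrt{-1})|\le e^{2\pi\mu y}y^{-n}|\mathcal G(\sqrt{-1})|,\quad\text{so}\quad2\pi\mu(1-y)\le-n\log y,$$
and $y\to1$ gives $\mu\le n/2\pi<0.16\,n$.

**Step 3: bound it from below.** For $T>0$ half-integral, AM–GM, $\det2T\ge1$, and Hermite's inequality $\min Y_0\le(4/3)^{(n-1)/2}(\det Y_0)^{1/n}$ give
$$\operatorname{tr}(TY_0)\ge n(\det T)^{1/n}(\det Y_0)^{1/n}\ge n\cdot\tfrac12\cdot\tfrac{\sqrt3}2\left(\tfrac34\right)^{(n-1)/2}=\tfrac n2\left(\tfrac34\right)^{n/2}\ge0.28\,n\qquad(n\le4).$$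
As $\mu=\operatorname{tr}(TY_0)$ for some $T>0$, this contradicts Step 2. $\square$

## 5. Degree two: the patterns that trace relations cannot exclude

Let $n=2$ and assume that all $F_i$ are rational with finite $w_i$, normalized to $w_0=0$. The first thing to try is the argument of Section 3. Lemma 4 gives $\operatorname{tr}F=0$ and $\operatorname{tr}F'=0$, and Lemmas 2 and 3 turn this into
$$w_0\ge\min(w_1+1,\;w_2+3),\qquad w_2\ge\min(w_1-1,\;w_0-1).$$
In degree one the two relations had one term each on the right and determined everything. Now each right side is a minimum of two terms. Suppose we also know $0\le d_i\le2$ (Corollary 8 will prove this). The relations say: $d_1\ge1$ or $d_1+d_2\ge3$; and $d_2\le1$ or $d_1+d_2\le1$. Going through the nine pairs, exactly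
$$(d_1,d_2)\in\{(1,0),\ (1,1),\ (2,0),\ (2,1)\}$$
survive. Theorem A wants $(1,1)$ only. If $d_1=2$ were possible, the method would break at $i=1$: then $w_1(F)=-2$, and an auxiliary form with $w_1(E)\ge1$, as in Section 3, gives only $w_1(FE)+1\ge0$, hence no congruence.

By Lemma 3, $(1,0)$ for $F$ means $(2,1)$ for $F'$, while $(2,0)$ is self-dual. So in degree two it is enough to prove: *if $d_1=2$, then $d_2=2$.* In degree $n$ we shall prove that $d_j=2$ forces $d_{j+1}=2$, so a jump of $2$ propagates to $d_n=2$; that case the trace can exclude.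

Why should a jump propagate? Restrict $F_{j-1}$ to elliptic modular forms in the variable $\tau=Z_{jj}$. For these a jump of $2$ does occur. The next section's example shows it for $\varphi(p\tau)$, all of whose exponents are divisible by $p$, and Lemma 6 says that, modulo $p$, a form with all exponents divisible by $p$ must jump by $2$. To exploit this we use a second elliptic variable. A theta decomposition in $Z_{jn}$ lowers the weight from $2$ to $\frac32$, and in weight $\frac32$ a jump of $2$ is too large. The decomposition has level prime to $p$ only if $p\nmid T_{nn}$. So a jump of $2$ forces the leading coefficients of $F_j$ to sit at exponents with lower block divisible by $p$, and Lemma 6 applied in the next variable produces the next jump of $2$.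

## 6. Elliptic curves with a subgroup of order $p$: two components

Let $p\ge5$, $N'\ge3$, $p\nmid N'$, $L=\mathbb Q(\zeta_{N'})\subset\operatorname{Frac}W$. Let $\mathcal S'\in SL_2(\mathbb Z)$ with $\mathcal S'\equiv S\pmod p$, $\mathcal S'\equiv1\pmod{N'}$. We recall the facts used.

* *Curves over $k$.* $X(N')_k$ is the complete modular curve of full level $N'$ for a fixed value of the Weil pairing. It is smooth and irreducible, with Hodge bundle $\omega$ (invariant differentials of the universal curve) of positive degree. $Y(N')_k$ is the complement of the cusps. At each cusp a parameter is $q^{1/N'}$.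
* *Tate curve.* $\mathrm{Tate}(q)=\mathbb G_m/q^{\mathbb Z}$, with differential $\omega_{can}=dx/x$ and level structure $\alpha_{can}=(\zeta_{N'},q^{1/N'})$. It contains the subgroups $\mu_p$ and $\langle q^{1/p}\rangle$ of order $p$.
* *Hasse invariant.* $H\in H^0(X(N')_k,\omega^{p-1})$ has simple zeros exactly at the supersingular points, and $q$-expansion $1$ at all cusps (Igusa; Katz–Mazur 12.4.3). Example: the reduction of $E_{p-1}$ also has weight $p-1$ and $q$-expansion $1$, so it is $H$. For $p=5$ this is $E_4$, vanishing where $j=0$, the supersingular invariant in characteristic 5.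
* *The model.* Let $Y$ be the moduli scheme over $W$ of triples $(E,\alpha_E,C)$, with $\alpha_E$ a level $N'$ structure of Weil pairing $\zeta_{N'}$ and $C\subset E$ of order $p$ (Deligne–Rapoport; Katz–Mazur 5.1.1, 13.4.7). It is regular and flat over $W$ with irreducible generic fibre. Its special fibre is reduced and is the union of
$$\mathcal C_\mu=\{(E,\alpha_E,\ker\mathrm{Fr})\},\qquad\mathcal C_{et}=\{(E'^{(p)},\alpha'^{(p)},\ker V)\},$$
both isomorphic to $Y(N')_k$, via $E$ and via $E'$ respectively (for $\mathcal C_{et}$ the Weil pairing of $\alpha'$ is $\zeta_{N'}^{1/p}$). They cross transversally exactly at the supersingular points. Here $\mathrm{Fr}:E\to E^{(p)}$ is Frobenius and $V:E'^{(p)}\to E'$ is Verschiebung.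

**Lemma 5.** Let $0\ne f\in M_\kappa(\Gamma_0(p)\cap\Gamma(N'))$ have coefficients in $L$. Then $f|\mathcal S'$ has coefficients in $L$, $\alpha=v(f)$ and $\beta=v(f|\mathcal S')$ are finite, and with $d=\alpha-\beta$:

* (E1) $\bar f:=p^{-\alpha}f\bmod p$ is the $q$-expansion of $H^{-d}g$ with $0\ne g\in H^0(X(N')_k,\omega^{\kappa+(p-1)d})$. In particular $\kappa+(p-1)d\ge0$.
* (E2) $\kappa p-(p-1)d\ge0$.

Examples ($\kappa=2$, $N'=4$). Let $\varphi=2E_2(2\tau)-E_2(\tau)\in M_2(\Gamma_0(2))$, which has constant term $1$ and integer coefficients.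

* $f=\varphi$: as $\mathcal S'\in\Gamma(4)\subset\Gamma_0(2)$, $f|\mathcal S'=\varphi$ and $d=0$.
* $f$ the form $F$ of Section 1: $\mathcal S'S^{-1}\equiv1\pmod p$, so $f|\mathcal S'=f|S$ and $d=1$.
* $f=\varphi(p\tau)$: if $\mathcal S'=\begin{pmatrix}a&b\\c&d_0\end{pmatrix}$, then $\operatorname{diag}(p,1)\mathcal S'=\gamma''\operatorname{diag}(1,p)$ with $\gamma''=\begin{pmatrix}pa&b\\c&d_0/p\end{pmatrix}$. This is in $\Gamma_0(2)$, since $p\mid d_0$, $4\mid c$ and $\det\gamma''=1$. So $f|\mathcal S'=p^{-2}\varphi(\tau/p)$ and $d=2$.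

*Proof of Lemma 5.* **Step 1: rationality of $f|\mathcal S'$, by moduli.** $M_\kappa(\Gamma_0(p)\cap\Gamma(N'))$ is $H^0(\omega^\kappa)$ on the base change to $\mathbb C$ of a geometrically irreducible complete curve over $L$ whose open part classifies the triples $(E,\alpha_E,C)$. So it has an $L$-basis. By the $q$-expansion principle the expansions at $\infty$ of the basis elements have coefficients in $L$ and are $\mathbb C$-linearly independent. As $f$ has coefficients in $L$, solving linear equations over $L$ shows that $f$ is defined over $L$. For $\gamma=\begin{pmatrix}a&b\\c&d_0\end{pmatrix}\in SL_2(\mathbb Z)$, multiplication by $c\tau+d_0$ is an isomorphism from $\mathbb C/(\mathbb Z+\mathbb Z\gamma\tau)$ to $\mathbb C/(\mathbb Z+\mathbb Z\tau)$. Since $f$ is homogeneous of degree $-\kappa$ in the differential, $(f|\gamma)(\tau)$ is the value of $f$ at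
$$\Big(\mathbb C/(\mathbb Z+\mathbb Z\tau),\ \big(\tfrac{c\tau+d_0}{N'},\tfrac{a\tau+b}{N'}\big),\ \big\langle\tfrac{c\tau+d_0}p\big\rangle,\ 2\pi\sqrt{-1}\,dz\Big).$$
Exponentiating, the expansions of $f$ and $f|\mathcal S'$ are the values of $f$ at $(\mathrm{Tate}(q),\alpha_{can},\mu_p,\omega_{can})$ and $(\mathrm{Tate}(q),\alpha_{can},\langle q^{1/p}\rangle,\omega_{can})$. Neither object involves $\zeta_p$; both are defined over Laurent series with coefficients in $L$. So $f|\mathcal S'$ has coefficients in $L$. More generally, let $\alpha_E$ be any level structure on $\mathrm{Tate}(q)$ of Weil pairing $\zeta_{N'}$. The values of $f$ at $(\mathrm{Tate}(q),\alpha_E,\mu_p)$ and $(\mathrm{Tate}(q),\alpha_E,\langle q^{1/p}\rangle)$ have coefficients in $L$ and are expansions of $f|\gamma$ for some $\gamma\equiv1$, respectively $\gamma\equiv S\pmod p$. As $f$ is holomorphic at all cusps,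
$$\text{these values contain no negative exponents.}\tag{3}$$

**Step 2: read $\alpha$ and $\beta$ as orders along the two components.** Consider $\mathrm{Tate}(q)$ with $\mu_p$ over $W((q^{1/N'})):=W[[q^{1/N'}]][q^{-1}]$. The value of $f$ lies in $W((q^{1/N'}))[1/p]$, and its order at the prime $(p)$ is its size $v$. Modulo $p$ we have $\mu_p=\ker\mathrm{Fr}$, and $j$ is transcendental over $k$. So the point $(p)$ of $\operatorname{Spec}W((q^{1/N'}))$ maps to the generic point of $\mathcal C_\mu$. Both local rings are discrete valuation rings with uniformizer $p$ (for $Y$ because the special fibre is reduced), and $\omega_{can}$ generates $\omega$. Hence $\alpha=\operatorname{ord}_{\mathcal C_\mu}(f)$, which is finite since $f\ne0$ and $Y$ is integral. Next put $q_1=q^{1/p}$ and consider $\mathrm{Tate}(q)=\mathrm{Tate}(q_1^p)$ with $\langle q_1\rangle$ over $W((q_1^{1/N'}))$. Modulo $p$, $\mathrm{Tate}(q_1^p)=\mathrm{Tate}(q_1)^{(p)}$. Frobenius is $x\mapsto x^p$, and $V$ is the projection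 $\mathbb G_m/q_1^{p\mathbb Z}\to\mathbb G_m/q_1^{\mathbb Z}$, because $V\circ\mathrm{Fr}=[p]$. So $\ker V=\langle q_1\rangle$ and $\beta=\operatorname{ord}_{\mathcal C_{et}}(f)$, also finite. The same holds with any other level structure $\alpha_E$.

**Step 3: orders at the points of $Y$.** On $Y[1/p]$, $f$ is regular. At an ordinary point of $\mathcal C_\mu$ the local ring of $Y$ is normal and $(p)$ is its only height one prime containing $p$. So $p^{-\alpha}f$ has nonnegative order at all height one primes and is regular. Likewise $p^{-\beta}f$ is regular at ordinary points of $\mathcal C_{et}$. At a supersingular point let $A$ be the regular local ring of $Y$, and $(y)$, $(x)$ the primes of $\mathcal C_\mu$, $\mathcal C_{et}$. As the special fibre is reduced and the crossing transversal, $p=\text{unit}\cdot xy$ and $(x,y)$ is the maximal ideal. Trivialize $\omega^\kappa$, so $f\in A[1/p]$, and write $f=x^\beta y^\alpha g_0$. Then $g_0$ has nonnegative order at all height one primes,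 so $g_0\in A$ by normality, and $g_0$ vanishes on neither component. Hence $p^{-\alpha}f=\text{unit}\cdot x^{\beta-\alpha}g_0$ restricted to $\mathcal C_\mu$ has order at least $-d$ there, and $p^{-\beta}f=\text{unit}\cdot y^{\alpha-\beta}g_0$ restricted to $\mathcal C_{et}$ has order at least $d$.

**Step 4: regularity at the cusps.** At a cusp of $X(N')_k$ we have $\mathrm{Tate}(q)$ with some level structure. The corresponding expansion of $p^{-\alpha}f$ lies in $W((q^{1/N'}))$ because $\operatorname{ord}_{\mathcal C_\mu}(f)=\alpha$, and in $\operatorname{Frac}(W)[[q^{1/N'}]]$ by (3). So it lies in $W[[q^{1/N'}]]$, and $p^{-\alpha}f|_{\mathcal C_\mu}$ is regular at the cusp. For $\mathcal C_{et}$, a cusp of the curve of $E'$ is given by $\mathrm{Tate}(q_1)$ with some $\alpha'$ over $k((q_1^{1/N'}))$. The points of order $N'$ of $\mathrm{Tate}(q_1^p)$ are the $\zeta_{N'}^aq_1^{pb/N'}$, so $\alpha'^{(p)}$ lifts to a level structure of $\mathrm{Tate}(q_1^p)$ over $W((q_1^{1/N'}))$.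 Moreover $\omega_{E'^{(p)}}=\omega_{E'}^{\otimes p}$, and $\omega_{can}$ of $\mathrm{Tate}(q_1^p)$ corresponds to $\omega_{can}(\mathrm{Tate}(q_1))^{\otimes p}$. The same argument shows that $p^{-\beta}f|_{\mathcal C_{et}}$ is regular at the cusps, as a section of $\omega^{\kappa p}$ over $X(N')_k$.

**Step 5: correct the supersingular orders by $H$.** The section $p^{-\alpha}f|_{\mathcal C_\mu}$ is nonzero with $q$-expansion $\bar f$. Its only possible poles are at supersingular points, with order at least $-d$. As $H$ has simple zeros exactly there, $g=H^d\cdot p^{-\alpha}f|_{\mathcal C_\mu}$ is regular, for $d$ of either sign. It has weight $\kappa+(p-1)d$, which is $\ge0$ since $\deg\omega>0$. This is (E1). Dividing $p^{-\beta}f|_{\mathcal C_{et}}$ by $H^d$ gives a nonzero element of $H^0(X(N')_k,\omega^{\kappa p-(p-1)d})$, hence (E2). $\square$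

**Lemma 6.** In Lemma 5 let $\kappa=2$. Then $0\le d\le2$. If $d\le1$, then $\bar f$ is not a series in which all exponents of $q$ are integers divisible by $p$.

*Proof.* (E1) gives $2+(p-1)d\ge0$, so $d\ge0$, as $p\ge5$ and $d\in\mathbb Z$. (E2) gives $d\le2p/(p-1)<3$.

Let $d\in\{0,1\}$ and suppose all exponents of $\bar f$ lie in $p\mathbb Z$. Then $g=H^d\bar f$ has weight $2$ or $p+1$, the same $q$-expansion as $\bar f$, and $\theta g=0$, where $\theta=q\,d/dq$. Katz (*A result on modular forms in characteristic $p$*, LNM 601) proves: if $g$ has weight $\kappa'$ with $p\nmid\kappa'$ and $g$ is not divisible by $H$, then $\theta g\ne0$. As $p\nmid2$ and $p\nmid p+1$, $H$ divides $g$. In weight $2$ the quotient $g/H$ would be nonzero of weight $3-p<0$, impossible. So no nonzero form of weight 2 is killed by $\theta$. In weight $p+1$ write $g=Hg'$; then $g'$ is nonzero of weight $2$ with the same $q$-expansion, so $\theta g'=0$, which we just excluded. $\square$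

## 7. Slices: elliptic forms inside a Siegel form

Fix $1\le j\le n$ and put $\Phi=F_{j-1}$, $\Psi=F_j=\Phi|\iota_j(S)$ (weight 2). Single out coordinate $j$: $Z\leftrightarrow(\tau,z,Z')$ as in (1), and $T\leftrightarrow(t,r,M)$ with $t=T_{jj}$, $r_l=2T_{jl}$, so that $\operatorname{tr}TZ=t\tau+rz^t+\operatorname{tr}MZ'$. (For $n=1$ there are no $z,Z',r,M$.) The Fourier–Jacobi coefficients are defined by
$$\Phi=\sum_M\varphi_M(\tau,z)e(\operatorname{tr}MZ'),\qquad\varphi_M=\sum_{t,r}a_{j-1}(t,r,M)e(t\tau+rz^t),$$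
and similarly $\psi_M$ for $\Psi$, with $a_j$. By (1), the $M$-th coefficient of $\Phi|\iota_j(\gamma)$, $\gamma=\begin{pmatrix}a&b\\c&d\end{pmatrix}$, is
$$(\varphi_M|\gamma)(\tau,z)=(c\tau+d)^{-2}e\Big(\frac{-c\,zMz^t}{c\tau+d}\Big)\varphi_M\Big(\gamma\tau,\frac z{c\tau+d}\Big).$$
We have $\varphi_M|\gamma=\varphi_M$ for $\gamma\in\Gamma_0(p)$, because $f_j\in\ell_{j-1}$, and $\psi_M=\varphi_M|S$. If $\gamma\equiv S\pmod p$, then $\gamma S^{-1}\equiv1\pmod p$, so $\varphi_M|\gamma=\psi_M$.

Let $\chi=\varphi_M|\gamma$ with $\gamma\in SL_2(\mathbb Z)$ arbitrary. For $\lambda,\xi\in p\mathbb Z^{n-1}$,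
$$\chi(\tau,z+\lambda\tau+\xi)=e(-\lambda M\lambda^t\tau-2\lambda Mz^t)\,\chi(\tau,z).\tag{4}$$
Indeed $\Phi|\iota_j(\gamma)$ is invariant under the normal subgroup $\Gamma(p)$, which contains $m(1+\sum_l\lambda_lE_{lj})$ and $t(X)$ with $X_{jl}=X_{lj}=\xi_l$. The first substitutes $z\mapsto z+\lambda\tau$, $Z'\mapsto Z'+\lambda^tz+z^t\lambda+\lambda^t\lambda\tau$; the second $z\mapsto z+\xi$. Combining them produces a factor $e(-2\lambda M\xi^t)=1$, since $2M$ has entries in $\frac1p\mathbb Z$.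

**Definition (slice).** Let $N\ge3$, $p\nmid N$, $\nu\in N^{-1}\mathbb Z^{n-1}$. The function $f(\tau)=\varphi_M(\tau,p\nu)$ is a slice of the pair $(F_{j-1},F_j)$. Example: for $n=2$, $j=1$ and $F=\theta_L$, $f=\sum_{x,y\in L,\,(y,y)=2M}q^{(x,x)/2}e(p\nu(x,y))$.

**Lemma 7.** Let $\mu=p\nu$, $N'=N^2$ and $f$ be as above. Then $f\in M_2(\Gamma_0(p)\cap\Gamma(N'))$ and $(f|\mathcal S')(\tau)=\psi_M(\tau,\mu)$.

*Proof.* **Step 1: the general formula.** For $\gamma\in SL_2(\mathbb Z)$ and $\chi=\varphi_M|\gamma$, the definition of $\chi$ at $z=(c\tau+d)\mu$ gives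
$$(f|\gamma)(\tau)=e\big(c(c\tau+d)\mu M\mu^t\big)\,\chi(\tau,(c\tau+d)\mu).$$

**Step 2: invariance, by quasi-periodicity.** Let $\gamma\equiv1\pmod{N'}$ and apply (4) at $z=\mu$ with $\lambda=c\mu$, $\xi=(d-1)\mu$. Both lie in $p\mathbb Z^{n-1}$, since $N^2$ divides $c$ and $d-1$. The total exponent is $\big(c(c\tau+d)-c^2\tau-2c\big)\mu M\mu^t=c(d-2)\mu M\mu^t$. The form $M$ takes values in $\frac1p\mathbb Z$ on integral vectors, so $\mu M\mu^t\in\frac p{N^2}\mathbb Z$; as $N^2\mid c$, the exponent is an integer. So $(f|\gamma)(\tau)=\chi(\tau,\mu)$. For $\gamma\in\Gamma_0(p)\cap\Gamma(N')$ this is $f$, and for $\gamma=\mathcal S'$ it is $\psi_M(\tau,\mu)$.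

**Step 3: the cusps.** For arbitrary $\gamma$ put $\lambda=c\mu$. By Step 1 the exponents of $q$ in $f|\gamma$ are $t+r\lambda^t+\lambda M\lambda^t=T[(1,\lambda)^t]$, with $1$ in coordinate $j$. They are $\ge0$ because the exponents $T$ of $\Phi|\iota_j(\gamma)$ are positive semidefinite (Koecher; for $n=1$ the cusp condition). By absolute convergence $f|\gamma$ is bounded for $\operatorname{Im}\tau\ge1$. So $f$ is holomorphic at the cusps. $\square$

The coefficient of $q^t$ in $f$ is $\sum_ra_{j-1}(t,r,M)e(p\,r\nu^t)$, and for $f|\mathcal S'$ it is the same with $a_j$. The sum is finite, since $T\ge0$ bounds $r$ for given $t,M$, and $pr\in\mathbb Z^{n-1}$. For given $(t,M)$ and large $N$ prime to $p$ the occurring $pr$ are distinct mod $N$, so Fourier inversion over $\nu\in(N^{-1}\mathbb Z/\mathbb Z)^{n-1}$ gives, for $a=a_{j-1}$ or $a_j$,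
$$N^{n-1}a(t,r,M)=\sum_\nu e(-p\,r\nu^t)\cdot(\text{coefficient of }q^t\text{ at }\nu).\tag{5}$$

**Corollary 8.** Let $p\ge5$ and $0\ne F\in M_2(\Gamma_0^{(n)}(p))$ with rational coefficients and $w_0>-\infty$. Then all $F_i$ have rational coefficients, all $w_i$ are finite and attained, and $0\le d_i:=w_{i-1}-w_i\le2$. Moreover, for each $j$, every slice $f\ne0$ of $(F_{j-1},F_j)$ satisfies $v(f)\ge w_{j-1}$, $v(f|\mathcal S')\ge w_j$, and $v(f)-2\le v(f|\mathcal S')\le v(f)$; and there are slices with $v(f)=w_{j-1}$.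

*Proof.* Induction on $j$: suppose $F_{j-1}$ has rational coefficients and $w_{j-1}$ is finite. Every slice $f$ has coefficients in $\mathbb Q(\zeta_N)\subset\mathbb Q(\zeta_{N^2})$. By Lemma 5 (or trivially if $f=0$) $f|\mathcal S'$ has coefficients in $\mathbb Q(\zeta_{N^2})$. By (5), $a_j(t,r,M)\in\mathbb Q(\zeta_{N^2})$ for every large $N$ prime to $p$; two coprime choices of $N$ give $a_j(t,r,M)\in\mathbb Q$.

Roots of unity are units, so $v(f)\ge w_{j-1}$ and $v(f|\mathcal S')\ge w_j$. As $N$ is a $p$-adic unit, (5) shows that $w_{j-1}$ is the minimum of the $v(f)$ and $w_j$ the infimum of the $v(f|\mathcal S')$ over all slices. Lemma 6 gives $v(f)-2\le v(f|\mathcal S')\le v(f)$ for $f\ne0$, and $f=0$ iff $f|\mathcal S'=0$. Hence $w_j\ge w_{j-1}-2$, and a slice with $v(f)=w_{j-1}$ gives $w_j\le w_{j-1}$. $\square$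

## 8. Theta decomposition and weight $3/2$

In this section $F$ is as in Corollary 8.

**Definition (theta functions).** For an integer $\tilde M\ge1$ and $\rho\in\mathbb Z/2\tilde M$ put $\vartheta_\rho(\tau,y)=\sum_{r\equiv\rho\,(2\tilde M)}q^{r^2/4\tilde M}e(ry)$. For weight $\kappa\in\frac12\mathbb Z$ (principal branch) let
$$(\phi|_\kappa\gamma)(\tau,y)=(c\tau+d)^{-\kappa}e\Big(\frac{-\tilde Mcy^2}{c\tau+d}\Big)\phi\Big(\gamma\tau,\frac y{c\tau+d}\Big),$$
and for $X=(\lambda,\xi)\in\mathbb R^2$ let $(\phi|X)(\tau,y)=e(\tilde M(\lambda^2\tau+2\lambda y+\lambda\xi))\phi(\tau,y+\lambda\tau+\xi)$. Example: for $\tilde M=1$ there are two functions, $\vartheta_0=\sum_{r\text{ even}}q^{r^2/4}e(ry)$ and $\vartheta_1$, the same sum over odd $r$.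

We claim
$$(\phi|X)|\gamma=(\phi|\gamma)|(X\gamma),\qquad(\phi|X)|X'=e(\tilde M\det(X,X'))\,\phi|(X+X').\tag{6}$$
For the first, let $(\lambda_1,\xi_1)=X\gamma$, $J=c\tau+d$, $w=\lambda_1\tau+\xi_1=J(\lambda\gamma\tau+\xi)$. Both sides evaluate $\phi$ at $(\gamma\tau,y/J+\lambda\gamma\tau+\xi)$ and contain $J^{-\kappa}e(-\tilde Mcy^2/J)$. Since $\lambda_1-cw/J=\lambda(a-c\gamma\tau)=\lambda/J$, the remaining exponent on the right, divided by $\tilde M$, is $2y(\lambda_1-cw/J)+w(\lambda_1-cw/J)=2\lambda y/J+\lambda^2\gamma\tau+\lambda\xi$, as on the left. For the second, both sides evaluate $\phi$ at the same point, and the exponents differ by $\tilde M(2\lambda\xi'+\lambda\xi+\lambda'\xi'-(\lambda+\lambda')(\xi+\xi'))=\tilde M(\lambda\xi'-\lambda'\xi)$.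

**Lemma 9.** For $\gamma\in SL_2(\mathbb Z)$, $\vartheta_\rho|_{1/2}\gamma=\sum_\sigma U_{\rho\sigma}(\gamma)\vartheta_\sigma$ with a constant invertible matrix $U(\gamma)$. There is $e_0\ge1$ such that for all $\gamma\in\Gamma(4\tilde M)$, $U(\gamma)=c(\gamma)\cdot1$ with $c(\gamma)^{e_0}=1$.

*Proof.* **Step 1: existence, from generators.** For $\begin{pmatrix}1&1\\0&1\end{pmatrix}$, $U=\operatorname{diag}(e(\rho^2/4\tilde M))$. For $S$, Poisson summation gives $U(S)=e^{-\pi\sqrt{-1}/4}\mathcal D$ with $\mathcal D=(2\tilde M)^{-1/2}(e(-\rho\sigma/2\tilde M))$, $\mathcal D^4=1$. These elements generate $SL_2(\mathbb Z)$ and $(c\tau+d)^{1/2}$ is a cocycle up to sign. So $U(\gamma)$ exists, is constant and invertible, $U(\gamma\gamma')=\pm U(\gamma)U(\gamma')$, and $\det U(\gamma)$ lies in a fixed finite group of roots of unity.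

**Step 2: $U(\gamma)$ is scalar on $\Gamma(4\tilde M)$, by commuting with translations.** Let $\gamma\in\Gamma(4\tilde M)$ and $X\in\frac1{2\tilde M}\mathbb Z^2$. Then $X\gamma=X+w$ with $w\in2\mathbb Z^2$, and $\tilde M\det(X,w)\in\mathbb Z$. Integral vectors act trivially on the span $V$ of the $\vartheta_\sigma$, because $r\mapsto r+2\tilde M\lambda$ permutes the terms of $\vartheta_\sigma$ and $e(\tilde M\lambda\xi)=1$. The vectors $X$ preserve $V$:
$$\vartheta_\rho|(0,\tfrac1{2\tilde M})=e(\tfrac\rho{2\tilde M})\vartheta_\rho,\qquad\vartheta_\rho|(\tfrac1{2\tilde M},0)=\vartheta_{\rho+1}.$$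
So by (6), $(\vartheta_\rho|X)|\gamma=(\vartheta_\rho|\gamma)|(X+w)=((\vartheta_\rho|\gamma)|X)|w=(\vartheta_\rho|\gamma)|X$. The $\vartheta_\sigma$ are linearly independent. With $X=(0,\frac1{2\tilde M})$, comparing coefficients gives $e(\frac\rho{2\tilde M})U_{\rho\sigma}=e(\frac\sigma{2\tilde M})U_{\rho\sigma}$, so $U(\gamma)$ is diagonal. With $X=(\frac1{2\tilde M},0)$ we get $U_{\rho+1,\rho+1}=U_{\rho\rho}$, so $U(\gamma)=c(\gamma)\cdot1$. Finally $c(\gamma)^{2\tilde M}=\det U(\gamma)$ lies in the finite group of Step 1. $\square$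

**Proposition 10.** Let $1\le j\le n-1$. If $T_{22}$ (the block of $T$ with indices $>j$) is $\not\equiv0\pmod p$ as a half-integral form, then $v(a_j(T))\ge w_{j-1}-1$.

*Proof.* **Step 1: arrange $p\nmid T_{nn}$.** Since $p$ is odd, there is a primitive $u\in\mathbb Z^{n-j}$, namely some $e_a$ or $e_a+e_b$, with $T_{22}[u]\not\equiv0\pmod p$: if all $T_{aa}\equiv0$ and all $T_{aa}+T_{bb}+2T_{ab}\equiv0$, then $T_{22}\equiv0$. As $a_j$ is invariant under $GL_{n-j}(\mathbb Z)$, we may move $u$ to the last coordinate and assume $p\nmid m:=T_{nn}$. As $T\ge0$, $m>0$. Suppose, for a contradiction, that $v(a_j(T))\le w_{j-1}-2$.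

**Step 2: quasi-periodicity in $y=Z_{jn}$ under all integers.** Write $T=(t_0,(r_0^\circ,r_0),M)$, $z=(z^\circ,y)$ with $y$ the coordinate $n$, and $M=\begin{pmatrix}M^\circ&b^t/2\\b/2&m\end{pmatrix}$. For $F_j$ the index $n$ is in the second block, so $b$ is integral and $r_0\in\mathbb Z$. For $i\in\{j-1,j\}$ and $\lambda,\xi\in\mathbb Z$, both $m(1+\lambda E_{nj})$ and $t(X)$ with $X_{jn}=X_{nj}=\xi$ (other entries 0) lie in $\Gamma_i$ by the criteria of Section 1, because $n>i$. The first substitutes $y\mapsto y+\lambda\tau$ and changes $\operatorname{tr}MZ'$ by $m(\lambda^2\tau+2\lambda y)+\lambda bz^{\circ t}$. So for $\phi\in\{\varphi_M,\psi_M\}$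
$$\phi(\tau,(z^\circ,y+\lambda\tau+\xi))=e(-m\lambda^2\tau-\lambda\,bz^{\circ t}-2m\lambda y)\,\phi(\tau,(z^\circ,y)),\qquad\lambda,\xi\in\mathbb Z.\tag{7}$$

**Step 3: freeze all elliptic variables but one.** Let $p\nmid N$, $\nu^\circ\in N^{-1}\mathbb Z^{n-2}$, $\mu^\circ=p\nu^\circ$, $\tilde M=mN^2$, $N''=4\tilde M$. Note that $N''$ is prime to $p$; this is where $p\nmid m$ is used. Put
$$\tilde\varphi(\tau,y')=\varphi_M(\tau,(\mu^\circ,Ny')),\qquad\tilde\psi(\tau,y')=\psi_M(\tau,(\mu^\circ,Ny')).$$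
Since $N\,b\mu^{\circ t}\in\mathbb Z$, (7) gives $\tilde\varphi(\tau,y'+\lambda'\tau+\xi')=e(-\tilde M\lambda'^2\tau-2\tilde M\lambda'y')\tilde\varphi(\tau,y')$ for $\lambda',\xi'\in\mathbb Z$. That is, $\tilde\varphi|X=\tilde\varphi$ for $X\in\mathbb Z^2$; likewise for $\tilde\psi$, and by (6) for all $\tilde\varphi|_2\gamma$, $\gamma\in SL_2(\mathbb Z)$. For $\chi=\varphi_M|\gamma$, $y=Ny'$ and $z=((c\tau+d)\mu^\circ,y)$ we have $zMz^t=(c\tau+d)^2\mu^\circ M^\circ\mu^{\circ t}+(c\tau+d)y\,b\mu^{\circ t}+my^2$ and $\tilde My'^2=my^2$. Hence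
$$(\tilde\varphi|_2\gamma)(\tau,y')=e\big(c(c\tau+d)\mu^\circ M^\circ\mu^{\circ t}+c\,y\,b\mu^{\circ t}\big)\,\chi(\tau,((c\tau+d)\mu^\circ,y)).\tag{8}$$
If $\gamma\equiv1\pmod{N''}$, apply (4) at $(\mu^\circ,y)$ with $\lambda=(c\mu^\circ,0)$, $\xi=((d-1)\mu^\circ,0)$, both in $p\mathbb Z^{n-1}$. There $\lambda M\lambda^t=c^2\mu^\circ M^\circ\mu^{\circ t}$ and $2\lambda M(\mu^\circ,y)^t=2c\,\mu^\circ M^\circ\mu^{\circ t}+c\,y\,b\mu^{\circ t}$. So the right side of (8) is $e(c(d-2)\mu^\circ M^\circ\mu^{\circ t})\chi(\tau,(\mu^\circ,y))=\chi(\tau,(\mu^\circ,y))$, as $\mu^\circ M^\circ\mu^{\circ t}\in\frac p{N^2}\mathbb Z$ and $N^2\mid c$. Therefore $\tilde\varphi|_2\gamma=\tilde\varphi$ for $\gamma\in\Gamma_0(p)\cap\Gamma(N'')$, and $\tilde\varphi|_2\mathcal S'=\tilde\psi$ for $\mathcal S'\equiv S\pmod p$, $\mathcal S'\equiv1\pmod{N''}$.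

**Step 4: theta decomposition lowers the weight to $\frac32$.** By quasi-periodicity, for every $\gamma\in SL_2(\mathbb Z)$
$$\tilde\varphi|_2\gamma=\sum_\rho h_\rho^{(\gamma)}(\tau)\vartheta_\rho(\tau,y').$$
Indeed, if $c_{r'}(\tau)$ is the coefficient of $e(r'y')$, then $c_{r'}(\tau)q^{-r'^2/4\tilde M}$ depends only on $r'$ mod $2\tilde M$, and this is $h_\rho^{(\gamma)}$ for $r'\equiv\rho$. Write $h_\rho=h_\rho^{(1)}$, and let $g_\rho=h_\rho^{(\mathcal S')}$ be the components of $\tilde\psi$. The Fourier coefficients of $h_\rho$ (resp. $g_\rho$) are those of $\tilde\varphi$ (resp. $\tilde\psi$) at $q^te(r'y')$ for a fixed $r'\equiv\rho$, and every coefficient of $\tilde\varphi,\tilde\psi$ so occurs. With Lemma 9,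
$$\sum_\rho(c\tau+d)^{-3/2}h_\rho(\gamma\tau)\,U_{\rho\sigma}(\gamma)=h_\sigma^{(\gamma)}(\tau).\tag{9}$$
Let $e=2e_0$, so that $\frac{3e}2$ is an integer. For $\gamma\in\Gamma(N'')=\Gamma(4\tilde M)$, (9) reads $(c\tau+d)^{-3/2}c(\gamma)h_\rho(\gamma\tau)=h_\rho^{(\gamma)}$, and its $e$-th power is $h_\rho^e|_{3e/2}\gamma=(h_\rho^{(\gamma)})^e$. By Step 3, $h_\rho^e$ is invariant in weight $\frac{3e}2$ under $\Gamma_0(p)\cap\Gamma(N'')$, and $h_\rho^e|_{3e/2}\mathcal S'=g_\rho^e$.

**Step 5: $h_\rho^e$ is holomorphic at the cusps.** Let $\gamma\in SL_2(\mathbb Z)$. As $U(\gamma)$ is invertible, (9) expresses $(c\tau+d)^{-3/2}h_\rho(\gamma\tau)$ as a linear combination of the $h_\sigma^{(\gamma)}$. By (8), with $\lambda=c\mu^\circ$, a term $(t,(r^\circ,r_n),M)$ of $\chi$ contributes to $\tilde\varphi|_2\gamma$ the $q$-exponent $t+r^\circ\lambda^t+\lambda M^\circ\lambda^t$ and the frequency $r'=N(r_n+b\lambda^t)$ of $y'$. So the exponents of $h_\sigma^{(\gamma)}$ are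
$$t+r^\circ\lambda^t+\lambda M^\circ\lambda^t-\frac{(r_n+b\lambda^t)^2}{4m}=\min_{x\in\mathbb R}T_1[(1,\lambda,x)^t]\ge0,$$
where $T_1\ge0$ is the exponent $(t,(r^\circ,r_n),M)$ of $\Phi|\iota_j(\gamma)$. By absolute convergence $h_\sigma^{(\gamma)}$ is bounded for $\operatorname{Im}\tau\ge1$. Hence $h_\rho^e\in M_{3e/2}(\Gamma_0(p)\cap\Gamma(N''))$. Its coefficients lie in $\mathbb Q(\zeta_N)\subset\mathbb Q(\zeta_{N''})$.

**Step 6: (E2) in weight $\frac32$ forbids the jump.** The coefficient of $\tilde\psi$ at $q^{t_0}e(Nr_0y')$ is $\sum_{r^\circ}a_j(t_0,(r^\circ,r_0),M)e(p\,r^\circ\nu^{\circ t})$. By Fourier inversion in $r^\circ$ ($N$ large), as in (5), some $\nu^\circ$ makes its valuation at most $v(a_j(T))\le w_{j-1}-2$. With this $\nu^\circ$ and $\rho=Nr_0$ we get $v(g_\rho)\le w_{j-1}-2$. So $g_\rho\ne0$, hence $h_\rho\ne0$, while $v(h_\rho)\ge w_{j-1}$ and $v(g_\rho)\ge w_j>-\infty$. By Gauss' lemma $D:=v(h_\rho^e)-v(g_\rho^e)\ge2e$. Now (E2) for $h_\rho^e$ (level $N''$,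 weight $\frac{3e}2$) gives
$$\tfrac{3e}2\,p\ge(p-1)D\ge2e(p-1),\qquad\text{i.e. }p\le4,$$
a contradiction. $\square$

## 9. Proof of Theorem A

Rationality and finiteness are in Corollary 8, together with $0\le d_i\le2$.

**Step 1: a jump of 2 propagates. If $1\le j\le n-1$ and $d_j=2$, then $d_{j+1}=2$.** As $w_j=w_{j-1}-2$, Proposition 10 shows that every $T$ with $v(a_j(T))=w_j$ has $T_{22}\equiv0\pmod p$; in particular $p\mid T_{j+1,j+1}$. By Corollary 8 choose a slice $f$ of the pair $(F_j,F_{j+1})$ with $v(f)=w_j$. Its exponents $t=T_{j+1,j+1}$ are integers, because the index $j+1$ is in the second block for $F_j$. A coefficient of $f$ of valuation $w_j$ is a combination, with unit factors, of $a_j(t,r,M)$, at least one of which has valuation $w_j$. So all exponents in $\bar f\ne0$ are divisible by $p$. If $d_{j+1}\le1$, then $v(f|\mathcal S')\ge w_{j+1}\ge w_j-1=v(f)-1$, so $f$ has jump at most $1$, contradicting Lemma 6. So $d_{j+1}=2$.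

**Step 2: the last jump is not 2, by the trace.** Suppose $d_n(F)=2$. By Lemma 3, $F'$ has rational coefficients and finite $w_0(F')=w_n(F)$, so Corollary 8 applies to it, and $d_1(F')=2-d_n(F)=0$. Scale by a power of $p$ so that $w_0(F')=0$. Then $w_1(F')=0$, and since $d_i(F')\le2$, $w_i(F')\ge-2(i-1)$ for $i\ge1$. Hence
$$w_i(F')+\frac{i(i+1)}2\ge\frac{i^2-3i+4}2\ge1\qquad(i\ge1).$$
By Lemma 4, $\operatorname{tr}F'=0$, so Lemma 2 gives $v(F')\ge1$, contradicting $w_0(F')=0$.

**Step 3: all jumps are 1, by duality.** If some $d_j=2$, Step 1 would give $d_n=2$, against Step 2. So $d_i(F)\le1$ for all $i$. The same applied to $F'$ gives $2-d_{n+1-i}(F)\le1$. Hence $d_i(F)=1$ for all $i$, that is, $w_i(F)=w_0(F)-i$. $\blacksquare$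

## 10. Forms of weight $p-1$ congruent to 1 and small at the other cusps

From here on $p\ge n+3$, so $p\ge5$. We need $E\equiv1$ of weight $p-1$ with good bounds for $w_i(E)$. They are built from theta series of lattices with a symmetry of order $p$.

**Lemma 11.** For $1\le l\le p-2$ there is a positive definite even lattice $L_l$ of rank $2p-2$, level $p$, determinant $p^{2l}$, so that $\theta_{L_l}\in M_{p-1}(\Gamma_0^{(n)}(p))$, and with $s=(-1)^{(p-1)/2}$
$$(\theta_{L_l})_i=s^ip^{-il}(1+p\,R_{l,i})\qquad(0\le i\le n),\tag{10}$$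
where $R_{l,i}$ has coefficients in $\mathbb Z$.

*Proof.* **Step 1: construct lattices of rank $p-1$.** Let $\mathfrak P=(1-\zeta_p)\subset\mathbb Z[\zeta_p]$, and for $1\le a\le\frac{p-1}2$ let $I_a=\mathfrak P^a$ with $(x,y)=\frac1p\operatorname{Tr}(x\bar y)$. The inverse different is $\mathfrak P^{-(p-2)}$, and $p$ generates $\mathfrak P^{p-1}$. So the dual lattice of $I_a$ is $\mathfrak P^{(p-1)-a-(p-2)}=\mathfrak P^{1-a}\supset I_a$. Hence $I_a$ is integral with $\det I_a=[\mathfrak P^{1-a}:\mathfrak P^a]=p^{2a-1}$. Let $\operatorname{Tr}^+$ be the trace from the maximal real subfield. Then $(x,x)=\frac2p\operatorname{Tr}^+(x\bar x)\in\frac2p\mathbb Z\cap\mathbb Z=2\mathbb Z$, so $I_a$ is even. For $y\in\mathfrak P^{1-a}$, $p(y,y)=\operatorname{Tr}(y\bar y)=2\operatorname{Tr}^+(y\bar y)$. It lies in $\mathbb Z$ because $y\bar y\in\mathfrak P^{2-2a}$ and $2-2a\ge-(p-2)$. As $\operatorname{Tr}^+(y\bar y)$ is $2$-integral, $p(y,y)\in2\mathbb Z$. So $I_a$ has level $p$.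

**Step 2: combine two of them.** Let $L_l=I_a\perp I_b$ with $1\le a,b\le\frac{p-1}2$ and $a+b-1=l$; every $l$ from $1$ to $p-2$ occurs. The rank is $2p-2$ and the determinant $p^{2a-1+2b-1}=p^{2l}$. Lemma 1 with $\kappa=p-1$ gives modularity and
$$(\theta_{L_l})_i=s^ip^{-il}\sum_{x\in(L_l^\#)^i\times L_l^{n-i}}e(\tfrac12\operatorname{tr}((x_a,x_b)Z)).$$

**Step 3: the sum is $1$ modulo $p$.** Multiplication by $\zeta_p$ is an isometry of order $p$ of $L_l$ and $L_l^\#$ without nonzero fixed vectors. So the nonzero tuples with a given Gram matrix come in orbits of length $p$. The zero tuple contributes $1$. $\square$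

**Lemma 12** (cf. Böcherer–Nagaoka, Math. Ann. 338 (2007))**.** There is $\mathcal E\in M_{p-1}(\Gamma^{(n)})_{\mathbb Z_{(p)}}$ with $\mathcal E\equiv1\pmod p$.

*Proof.* The idea is a linear combination of the $\theta_{L_l}$ whose constant terms vanish at all other standard cusps. Let $P(x)=x\prod_{i=1}^n(1-p^ix)=\sum_{l=1}^{n+1}c_lx^l$. Up to sign $c_l$ is the elementary symmetric function of degree $l-1$ in $p,\dots,p^n$, with unique smallest term $p^{1+\cdots+(l-1)}$. So $v(c_l)=\frac{l(l-1)}2$, and $c_1=1$. Put $\mathcal H=\sum_{l=1}^{n+1}c_l\theta_{L_l}$; this is possible as $n+1\le p-2$. For $1\le i\le n$, (10) and $P(p^{-i})=0$ give $\mathcal H_i=s^ip\sum_lc_lp^{-il}R_{l,i}$, so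
$$w_i(\mathcal H)\ge1+\min_l\Big(\frac{l(l-1)}2-il\Big)=1-\frac{i(i+1)}2 .$$
(The increment from $l$ to $l+1$ is $l-i$, so the minimum is at $l=i$.) By Lemma 2, $\mathcal E:=\operatorname{tr}\mathcal H$ has rational coefficients and $v(\mathcal E-\mathcal H)\ge1$. Since $v(c_l)\ge1$ for $l\ge2$, $\mathcal E\equiv\mathcal H\equiv\theta_{L_1}\equiv1\pmod p$. $\square$

**Lemma 13.** There is $E\in M_{p-1}(\Gamma_0^{(n)}(p))_{\mathbb Z_{(p)}}$, with all $E_i$ having rational coefficients, such that $E\equiv1\pmod p$ and $w_i(E)\ge1-\frac{i(i-1)}2$ for $1\le i\le n$.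

*Proof.* **Step 1: define $E$.** In degree one we subtracted $p^{p-1}E_{p-1}(p\tau)$ to kill the constant term at the other cusp. Here we correct by theta series. Put $E=\mathcal E+\sum_{l=1}^n\epsilon_l\theta_{L_l}$ with recursively
$$\epsilon_l=-s^lp^{l^2}\Big(1+s^l\sum_{l'<l}\epsilon_{l'}p^{-ll'}\Big).$$
This choice means exactly that $1+s^i\sum_{l\le i}\epsilon_lp^{-il}=0$ for $1\le i\le n$.

**Step 2: the corrections are small: $v(\epsilon_l)\ge\frac{l(l+1)}2$.** By induction, for $l'<l$, $v(\epsilon_{l'}p^{-ll'})\ge\frac{l'(l'+1)}2-ll'\ge-\frac{l(l-1)}2$. (The middle expression is nonincreasing in $l'$ for $l'\le l$, so its smallest value for $l'\le l-1$ is at $l'=l-1$.) So $v(\epsilon_l)\ge l^2-\frac{l(l-1)}2=\frac{l(l+1)}2$. In particular $v(\epsilon_l)\ge1$ and $E\equiv\mathcal E\equiv1\pmod p$.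

**Step 3: the other cusps.** As $\mathcal E$ has level one, $\mathcal E_i=\mathcal E$, and (10) gives
$$E_i=V_i+(\mathcal E-1)+p\sum_l\epsilon_ls^ip^{-il}R_{l,i},\qquad V_i=1+s^i\sum_{l=1}^n\epsilon_lp^{-il}.$$
By Step 1 only the terms with $l>i$ survive in $V_i$, so
$$v(V_i)\ge\min_{l>i}\Big(\frac{l(l+1)}2-il\Big)\ge\frac{(i+1)(i+2)}2-i(i+1)=1-\frac{i(i-1)}2.$$
The second term has $v\ge1$, and the third has $v\ge1+\min_l\big(\frac{l(l+1)}2-il\big)\ge1-\frac{i(i-1)}2$, the minimum being at $l=i$. $\square$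

## 11. Proof of Theorem B

Let $p\ge n+3$ and $F\in M_2(\Gamma_0^{(n)}(p))_{\mathbb Z_{(p)}}$. We may assume $F\ne0$. Let $E$ be as in Lemma 13.

**Step 1: bound $FE$ at all standard cusps.** By Theorem A all $F_i$ have rational coefficients and $w_i(F)=w_0(F)-i\ge-i$. Since $(FE)_i=F_iE_i$, the form $FE\in M_{p+1}(\Gamma_0^{(n)}(p))$ has rational expansions and
$$w_i(FE)\ge-i+1-\frac{i(i-1)}2=1-\frac{i(i+1)}2\qquad(1\le i\le n).$$

**Step 2: descend to level one by the trace.** By Lemma 2, $G:=\operatorname{tr}(FE)\in M_{p+1}(\Gamma^{(n)})$ has rational coefficients and $v(G-FE)\ge1$. Since $E\equiv1\pmod p$ and $F$ is $p$-integral, $v(FE-F)\ge1$. Hence $v(G-F)\ge1$. So $G$ has coefficients in $\mathbb Z_{(p)}$ and $F\equiv G\pmod p$. $\blacksquare$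

So the conjecture holds for every degree $n$, for all primes $p\ge n+3$.

## 12. The weight $p+1$ cannot be lowered

**Remark 14.** Let $p\ge5$, $F\in M_2(\Gamma_0^{(n)}(p))_{\mathbb Z_{(p)}}$, $F\not\equiv0\pmod p$, and suppose $F\equiv G\pmod p$ with $G\in M_\kappa(\Gamma^{(n)})_{\mathbb Z_{(p)}}$. Then $\kappa\equiv2\pmod{p-1}$ and $\kappa\ge p+1$.

*Proof.* Since $F\not\equiv0$, $w_0(F)=0$ and $G\ne0$. By Corollary 8 choose a slice $f=\varphi_M(\tau,p\nu)$ of $(F_0,F_1)$ with $v(f)=0$. By Theorem A, $v(f|\mathcal S')\ge w_1(F)=-1$, so $d=v(f)-v(f|\mathcal S')\in\{0,1\}$. By (E1), $H^d\bar f$ is a nonzero mod $p$ form of weight $2+(p-1)d$ and level $N'$ with $q$-expansion $\bar f$.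

Let $G_M$ be the $M$-th Fourier–Jacobi coefficient of $G$ for the first coordinate, and $f_G(\tau)=G_M(\tau,p\nu)$. The computation of Lemma 7, in weight $\kappa$, applies with $\chi=G_M|\gamma=G_M$ for all $\gamma\in SL_2(\mathbb Z)$, and shows $f_G\in M_\kappa(\Gamma(N'))$. It has $p$-integral coefficients in $\mathbb Q(\zeta_N)$, and $f_G\equiv f$ coefficient by coefficient. So $\bar f$ is also the $q$-expansion of a mod $p$ form of weight $\kappa$ and level $N'$. Nonzero mod $p$ forms of level $N'$ with equal $q$-expansions have weights congruent mod $p-1$ (Katz, *$p$-adic properties of modular schemes and modular forms*, §4.4). Hence $\kappa\equiv2\pmod{p-1}$. If $\kappa<p+1$, then $\kappa=2$ or $\kappa<0$. In the first case $G=0$ by Lemma 4, in the second because there are no nonzero forms of negative weight. Both contradict $G\ne0$. $\square$
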